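\title{The sharp Hausdorff dimension of ruptures for $\Delta u=u^{-\alpha}-h$}

\begin{abstract}
We consider nonnegative finite energy stationary solutions of $\Delta u-u^{-\alpha}+h=0$, $\alpha>1$, in an open subset of $\mathbb{R}^n$, $n\ge2$, and the rupture set $\Sigma$ on which such a solution vanishes. It is known that $\dim_{\mathcal H}\Sigma\le n-2+\frac{4}{\alpha+1}$, and it was asked whether this bound is optimal. We show that it is not: $\dim_{\mathcal H}\Sigma\le n-2$, and this value is attained. In the plane, $\Sigma$ is locally finite, the equation holds across $\Sigma$, and $u$ grows like $r^{2/(\alpha+1)}$ at each rupture point. The proof is a dimension reduction in a class of generalized solutions that carry a defect measure; a lower bound for a frequency function takes over the role of the condition $u=0$, which does not survive weak limits.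
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $\Omega\subset\mathbb{R}^n$ be open, $n\ge2$, let $\alpha>1$, and let $h\in C^1(\Omega)$ satisfy $\|h\|_{L^\infty(\Omega)}\le a$ and $\|\nabla h\|_{L^\infty(\Omega)}\le b$ for some constants $a,b>0$. We study nonnegative solutions of
\begin{equation}\label{eq:main}
\Delta u-u^{-\alpha}+h=0\quad\text{in }\Omega .
\end{equation}
The nonlinearity is infinite where $u$ vanishes, and we ask how large the zero set can be. Formally, \eqref{eq:main} is the Euler--Lagrange equation of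
\[
E(u)=\int_\Omega\Big(\frac12|\nabla u|^2-\frac{1}{\alpha-1}u^{1-\alpha}-hu\Big)\,dx ,
\]
and the class on which $E$ is finite (for bounded $\Omega$, or locally) is
\[
\mathcal E_\alpha=\Big\{u\in H^1(\Omega):\ u\ge0\text{ in }\Omega,\ \int_\Omega u^{1-\alpha}\,dx<\infty\Big\}.
\]
A function in $H^1$ has no pointwise values, so vanishing is expressed through averages. Writing $\langle u\rangle_B$ for the average of $u$ over $B$, the \emph{rupture set} of $u\in\mathcal E_\alpha$ is
\[
\Sigma=\Big\{x\in\Omega:\ \lim_{r\to0^+}\langle u\rangle_{B_r(x)}\ \text{exists and equals }0\Big\}.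
\]
Membership in $\mathcal E_\alpha$ gives $u^{1-\alpha}\in L^1(\Omega)$ but not $u^{-\alpha}\in L^1(\Omega)$, so \eqref{eq:main} need not make sense in the distributional sense on all of $\Omega$. The equation is therefore imposed away from $\Sigma$ only. Variations $u+t\eta$ across $\Sigma$ may leave $\mathcal E_\alpha$; variations of the domain do not, and they supply the information across $\Sigma$.

\begin{definition}\label{def:solution}
A function $u\in\mathcal E_\alpha$ is a \emph{finite energy solution} of \eqref{eq:main} if $u^{-\alpha}\in L^1_{\mathrm{loc}}(\Omega\setminus\Sigma)$ and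
\begin{equation}\label{eq:weak}
\int_\Omega\big(\nabla u\cdot\nabla\eta+u^{-\alpha}\eta-h\eta\big)\,dx=0\qquad\text{for all }\eta\in C_c^\infty(\Omega\setminus\Sigma).
\end{equation}
It is \emph{stationary} if $\frac{d}{dt}E(u_t)|_{t=0}=0$ for $u_t(x)=u(x+t\xi(x))$ and every $\xi=(\xi^1,\dots,\xi^n)\in C_c^1(\Omega;\mathbb{R}^n)$; equivalently, if for every such $\xi$
\begin{equation}\label{eq:stationary}
\int_\Omega\Big(\partial_iu\,\partial_ku\,\partial_k\xi^i-\frac12|\nabla u|^2\operatorname{div}\xi+\frac{u^{1-\alpha}}{\alpha-1}\operatorname{div}\xi+u\,(h\operatorname{div}\xi+\nabla h\cdot\xi)\Big)\,dx=0 .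
\end{equation}
\end{definition}

Repeated indices are summed. Formally, \eqref{eq:stationary} is \eqref{eq:main} multiplied by $\xi\cdot\nabla u$ and integrated by parts. The following is known.

\begin{theorem}[\cite{ruptures}]\label{thm:known}
Let $u\in\mathcal E_\alpha$ be a finite energy stationary solution of \eqref{eq:main}. Then $\Sigma$ is relatively closed, $u$ is smooth outside $\Sigma$, and $\Sigma$ has locally finite $\mu$-dimensional Hausdorff measure, where
\[
\mu=\frac{(n-2)\alpha+(n+2)}{\alpha+1}.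
\]
In particular $\dim_{\mathcal H}\Sigma\le\mu$.
\end{theorem}

The question posed in \cite{ruptures} is whether $\mu$ is optimal. Precisely: for given $n\ge2$ and $\alpha>1$, is $\mu$ equal to the supremum of $\dim_{\mathcal H}\Sigma$ over all open sets $\Omega\subset\mathbb{R}^n$, all $h$ as above, and all finite energy stationary solutions $u$?

\subsection{Results}

The answer is no, for every $n\ge2$ and $\alpha>1$. Throughout the paper
\[
\gamma=\frac{2}{\alpha+1}\in(0,1),\qquad\text{so that}\qquad \gamma(\alpha+1)=2,\quad \gamma-2=-\alpha\gamma,\quad \gamma(1-\alpha)=2\gamma-2,\quad \mu=n-2+2\gamma .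
\]
A short argument already improves the exponent.

\begin{theorem}\label{thm:measure}
For every finite energy stationary solution $u\in\mathcal E_\alpha$ of \eqref{eq:main} and every compact $K\subset\Omega$ we have $\mathcal H^{n-2+\gamma}(\Sigma\cap K)<\infty$. Hence $\dim_{\mathcal H}\Sigma\le n-2+\frac{2}{\alpha+1}<\mu$.
\end{theorem}

The main result identifies the supremum.

\begin{theorem}\label{thm:dimension}
For every finite energy stationary solution $u\in\mathcal E_\alpha$ of \eqref{eq:main} we have $\dim_{\mathcal H}\Sigma\le n-2$. This is sharp: $u=\gamma^{-\gamma}(x_1^2+x_2^2)^{\gamma/2}$ in $B_1\subset\mathbb{R}^n$, with $h=0$, is a finite energy stationary solution with $\Sigma=\{x_1=x_2=0\}\cap B_1$. Thus the supremum in the question above equals $n-2<\mu$, and it is attained.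
\end{theorem}

In the plane Theorem~\ref{thm:dimension} says that $\Sigma$ has dimension $0$. More is true.

\begin{theorem}\label{thm:plane}
Let $n=2$ and let $u\in\mathcal E_\alpha$ be a finite energy stationary solution of \eqref{eq:main}. Then $\Sigma$ is locally finite in $\Omega$, $u^{-\alpha}\in L^1_{\mathrm{loc}}(\Omega)$, equation \eqref{eq:main} holds in $\mathcal D'(\Omega)$, and for each $x\in\Sigma$ there are $0<c<C$ with
\[
cr^\gamma\le\sup_{B_r(x)}u\le Cr^\gamma\qquad\text{for small }r.
\]
\end{theorem}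

From Theorem~\ref{thm:known} we use only that $\Sigma$ is relatively closed and that $u$ is continuous in $\Omega\setminus\Sigma$.

\subsection{Scaling, and which answer to expect}\label{sec:scaling}

If $u$ solves \eqref{eq:main}, then $\tilde u(x)=r^{-\gamma}u(y+rx)$ solves $\Delta\tilde u=\tilde u^{-\alpha}-r^{2-\gamma}h(y+r\,\cdot)$, because $2-\gamma-\alpha\gamma=0$. On small scales $h$ disappears, and $r^\gamma$ is the natural size of $u$ at distance $r$ from a rupture point. Under this scaling
\[
\int_{B_r(y)}\big(|\nabla u|^2+u^{1-\alpha}\big)=r^{n-2+2\gamma}\int_{B_1}\big(|\nabla\tilde u|^2+\tilde u^{1-\alpha}\big),\qquad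
\int_{B_r(y)}u^{-\alpha}=r^{n-2+\gamma}\int_{B_1}\tilde u^{-\alpha}.
\]
A locally finite measure that gives mass at least $cr^s$ to arbitrarily small balls $B_r(x)$ at each $x\in\Sigma$ bounds $\mathcal H^s(\Sigma)$ locally (Lemma~\ref{lem:covering}). The exponent that this principle attaches to the energy density is $\mu$; the one it attaches to $u^{-\alpha}\,dx$ is $n-2+\gamma$. Theorem~\ref{thm:measure} amounts to showing that $u^{-\alpha}$ is locally integrable although this was not assumed.

Neither measure lives on $\Sigma$, so neither exponent has a reason to be sharp. A better guide is the list of scale-invariant solutions with $h=0$. For $u=c|x'|^\gamma$ with $x'\in\mathbb{R}^k$ we have $\Delta u=c\gamma(\gamma+k-2)|x'|^{\gamma-2}$ and $u^{-\alpha}=c^{-\alpha}|x'|^{\gamma-2}$, so the equation reads $c^{\alpha+1}\gamma(\gamma+k-2)=1$. Since $\gamma<1$, this has a solution $c>0$ exactly when $k\ge2$; the zero set is then a subspace of dimension $n-k\le n-2$. For $k=1$ the function $c|t|^\gamma$ is concave on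 each side of $0$, while the equation asks for convexity. In fact no function of one variable can rupture: if $u>0$ and $u''=u^{-\alpha}$ on an interval, then $\frac12u'^2+\frac{1}{\alpha-1}u^{1-\alpha}$ is constant, so $u$ is bounded below by a positive number. One thus expects ruptures of codimension two, and nothing larger. By contrast, $\mu>n-1$ when $\alpha<3$.

\subsection{Plan and conventions}

Section~\ref{sec:example} verifies the example in Theorem~\ref{thm:dimension}. Section~\ref{sec:crossing} extends the equation across $\Sigma$ as an inequality and proves Theorem~\ref{thm:measure}. Section~\ref{sec:model} carries out the dimension reduction in a simplified planar situation and lists what is missing in general; Sections~\ref{sec:generalized}--\ref{sec:blowup} supply it. The upper bound in Theorem~\ref{thm:dimension} is proved in Section~\ref{sec:reduction}, and Theorem~\ref{thm:plane} in Section~\ref{sec:plane}.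

Balls $B_r(x)$ are open, $B_r=B_r(0)$, $\omega_n=|B_1|$, and $C$ denotes a constant that may change from line to line. For $s>0$ and $\delta\in(0,\infty]$, $\mathcal H^s_\delta(S)$ is the infimum of $\sum_i(\operatorname{diam}C_i)^s$ over countable covers of $S\subset\mathbb{R}^n$ by sets $C_i$ of diameter less than $\delta$. The Hausdorff measure is $\mathcal H^s=\sup_\delta\mathcal H^s_\delta$, the Hausdorff content is $\mathcal H^s_\infty\le\mathcal H^s$, and $\dim_{\mathcal H}S=\inf\{s>0:\mathcal H^s(S)=0\}$. All of these set functions are countably subadditive; $\mathcal H^s(S)=\infty$ for $0<s<\dim_{\mathcal H}S$; and if $\mathcal H^s_\delta(S)=0$ for one $\delta$, then $\mathcal H^s(S)=0$, since a cover with small sum consists of small sets.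

\section{A rupture of codimension two}\label{sec:example}

Write $x=(x',x'')$ with $x'=(x_1,x_2)$, and let $\rho=|x'|$, $u=c\rho^\gamma$, $c=\gamma^{-\gamma}$. Then $c^{\alpha+1}\gamma^2=1$, which is the case $k=2$ of Section~\ref{sec:scaling}, so $\Delta u=u^{-\alpha}$ for $\rho>0$. Both $|\nabla u|^2$ and $u^{1-\alpha}$ equal $c^2\gamma^2\rho^{2\gamma-2}$, which is integrable on $B_1$ because $\int_0^1\rho^{2\gamma-1}d\rho<\infty$. The pointwise gradient is the weak gradient, since integration by parts on $\{\rho>\delta\}$ leaves a boundary term $O(\delta^{1+\gamma})$. Hence $u\in\mathcal E_\alpha$. As $u$ is continuous, $\Sigma=\{u=0\}=\{\rho=0\}\cap B_1$, a set of dimension $n-2$, and $u$ is a finite energy solution.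

For stationarity, let
\[
T_{ik}=\partial_iu\,\partial_ku-\frac12|\nabla u|^2\delta_{ik}+\frac{u^{1-\alpha}}{\alpha-1}\delta_{ik}\in L^1(B_1),
\]
so that \eqref{eq:stationary} with $h=0$ reads $\int T_{ik}\partial_k\xi^i=0$. For $\rho>0$,
\[
\partial_kT_{ik}=\partial_{ik}u\,\partial_ku+\partial_iu\,\Delta u-\partial_ku\,\partial_{ik}u-u^{-\alpha}\partial_iu=\partial_iu\,(\Delta u-u^{-\alpha})=0 .
\]
Let $\xi\in C^1_c(B_1;\mathbb{R}^n)$, extended by zero, and $\mathbf n=\nabla\rho$. Since $\nabla u=|\nabla u|\,\mathbf n$, we have $T\mathbf n=\tau(\delta)\mathbf n$ on $\{\rho=\delta\}$ with $\tau(\delta)=c^2\gamma^2\big(\frac12+\frac1{\alpha-1}\big)\delta^{2\gamma-2}$, and the divergence theorem gives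
\[
\int_{\{\rho>\delta\}}T_{ik}\partial_k\xi^i\,dx=-\tau(\delta)\int_{\{\rho=\delta\}}\mathbf n\cdot\xi\,dS .
\]
The part of the cylinder inside $B_1$ has area $O(\delta)$, so the crude bound for the right side is $O(\delta^{2\gamma-1})$, which does not suffice when $\alpha\ge3$. Symmetry gains one power of $\delta$: for fixed $x''$ we have $\int_{|x'|=\delta}\mathbf n\cdot\xi(0,x'')=0$, and $|\xi(x',x'')-\xi(0,x'')|\le C\delta$. So the right side is $O(\delta^{2\gamma})$, and letting $\delta\to0$ shows that $u$ is stationary. This proves the second assertion of Theorem~\ref{thm:dimension}.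

\section{The equation across the rupture set}\label{sec:crossing}

In this section $u$ is a finite energy stationary solution. On the open set $\Omega\setminus\Sigma$ the function $u$ is continuous and positive, since a zero would belong to $\Sigma$. By Lebesgue's differentiation theorem $u=0$ a.e.\ on $\Sigma$; as $u^{1-\alpha}\in L^1(\Omega)$, we get $|\Sigma|=0$ and $u>0$ a.e.

\subsection{Test functions that vanish on $\Sigma$}

We want to test the equation with functions whose support meets $\Sigma$. The only integrability available near $\Sigma$ is that of $u^{1-\alpha}$, which suggests test functions bounded by a multiple of $u$, such as $\eta u$ and $\eta\min(u/\delta,1)$. These vanish on $\Sigma$ in the sense of averages, and one has to know that this weak vanishing allows approximation by functions supported away from $\Sigma$. This is a fact of potential theory, which we recall. The \emph{capacity} of $S\subset\mathbb{R}^n$ is the infimum of $\|W\|_{H^1(\mathbb{R}^n)}^2$ over $W\in H^1(\mathbb{R}^n)$ with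 $W\ge1$ a.e.\ in a neighborhood of $S$; \emph{quasi-everywhere} (q.e.) means outside a set of capacity zero; a function is \emph{quasicontinuous} if its restrictions to the complements of suitable open sets of arbitrarily small capacity are continuous.
\begin{enumerate}
\item[(C1)] Every $W\in H^1(\mathbb{R}^n)$ has a quasicontinuous representative $\widetilde W$, and $\langle W\rangle_{B_r(x)}\to\widetilde W(x)$ as $r\to0$ for q.e.\ $x$ \cite[Theorem~6.2.1]{AH}.
\item[(C2)] If $U$ is open and $\widetilde W=0$ q.e.\ outside $U$, then $W\in H^1_0(U)$, that is, $W$ is an $H^1$-limit of functions in $C_c^\infty(U)$ \cite[Theorem~9.1.3]{AH}, \cite[Theorem~4.5]{HKM}.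
\end{enumerate}

\begin{lemma}\label{lem:crossing}
\begin{enumerate}
\item[(i)] $u^{-\alpha}\in L^1_{\mathrm{loc}}(\Omega)$, and $\int u^{-\alpha}\eta\le-\int\nabla u\cdot\nabla\eta+\int h\eta$ for all $0\le\eta\in C_c^1(\Omega)$. Thus $\lambda:=\Delta u+h$ is a nonnegative Radon measure with $\lambda\ge u^{-\alpha}dx$, and $\nu:=\lambda-u^{-\alpha}dx\ge0$ is supported in $\Sigma$.
\item[(ii)] $\int(|\nabla u|^2+u^{1-\alpha}-hu)\,\eta=-\int u\nabla u\cdot\nabla\eta$ for all $\eta\in C_c^1(\Omega)$.
\end{enumerate}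
\end{lemma}

\begin{proof}
First, \eqref{eq:weak} holds for every $\chi\in H^1(\mathbb{R}^n)$ with compact support in $\Omega\setminus\Sigma$: the mollifications of $\chi$ converge to it in $H^1$ and are supported in a compact subset of $\Omega\setminus\Sigma$, on which $u^{-\alpha}$ and $h$ are bounded.

Let $0\le\eta\in C^1_c(\Omega)$ and $W=\eta u\in H^1(\mathbb{R}^n)$. The averages of $W$ tend to $0$ at each point of $\Sigma$, because $0\le W\le\|\eta\|_\infty u$, and at each point outside $\Omega$. By (C1) and (C2) there are $W_k\in C_c^\infty(\Omega\setminus\Sigma)$ with $W_k\to W$ in $H^1$. We have no pointwise control of $u^{-\alpha}W_k$, and we obtain it by truncation. Let $\chi\in H^1(\mathbb{R}^n)$ satisfy $0\le\chi\le LW$ for a constant $L$, and put $\chi_k=\min(LW_k^+,\chi)$. Then $\chi_k\in H^1$ has compact support in $\Omega\setminus\Sigma$ and $0\le\chi_k\le\chi$. The map $W\mapsto W^+$ is continuous in $H^1$, hence so is the minimum of two functions, and $\chi_k\to\min(LW,\chi)=\chi$ in $H^1$ and,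 along a subsequence, a.e. Since $u^{-\alpha}\chi_k\le L\eta u^{1-\alpha}\in L^1$, dominated convergence lets us pass to the limit in \eqref{eq:weak} for $\chi_k$. So \eqref{eq:weak} holds for $\chi$.

(i) Take $\chi=\eta\min(u/\delta,1)$, $L=1/\delta$. Then
\[
\int\min\big(\tfrac u\delta,1\big)\nabla u\cdot\nabla\eta+\frac1\delta\int_{\{u<\delta\}}\eta|\nabla u|^2+\int u^{-\alpha}\eta\min\big(\tfrac u\delta,1\big)=\int h\eta\min\big(\tfrac u\delta,1\big).
\]
The second term is nonnegative; drop it. As $\delta\to0$, $\min(u/\delta,1)$ increases to $1$ a.e., and dominated convergence in the first and last terms and monotone convergence in the third give the inequality in (i), and with it $u^{-\alpha}\in L^1_{\mathrm{loc}}(\Omega)$. A nonnegative distribution is a Radon measure, so $\nu$ and $\lambda$ are Radon measures, and $\nu$ vanishes on $\Omega\setminus\Sigma$ by \eqref{eq:weak}.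

(ii) Take $\chi=W$, $L=1$: $\int\nabla u\cdot\nabla(\eta u)+u^{1-\alpha}\eta-hu\eta=0$, which is (ii) for $\eta\ge0$. A general $\eta\in C_c^1(\Omega)$ is the difference of $\eta+\|\eta\|_\infty\eta_0$ and $\|\eta\|_\infty\eta_0$, where $0\le\eta_0\in C_c^1(\Omega)$ equals $1$ on $\operatorname{supp}\eta$.
\end{proof}

\subsection{Spherical means}

Lemma~\ref{lem:crossing}(i) says that $u$ is subharmonic up to the bounded term $h$. We record what this gives, in a form that applies to blow-ups as well.

\begin{lemma}\label{lem:means}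
Let $U\subset\mathbb{R}^n$ be open, $0\le u\in H^1_{\mathrm{loc}}(U)$, $|h|\le a$ in $U$, and let $\lambda=\Delta u+h$ be a nonnegative Radon measure. Then $u^*(x)=\lim_{r\to0}\langle u\rangle_{B_r(x)}$ exists for every $x\in U$. If $\bar B_r(x)\subset U$ and $I(t)$ is the mean of the trace of $u$ on $\partial B_t(x)$, then
\begin{gather}
u^*(x)\le\langle u\rangle_{B_r(x)}+\frac{ar^2}{2n},\label{eq:submean}\\
I(r)\le u^*(x)+\frac1{n\omega_n}\int_0^rt^{1-n}\lambda(B_t(x))\,dt+\frac{ar^2}{2n}.\label{eq:mean-upper}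
\end{gather}
\end{lemma}

\begin{proof}
We claim that for $0<r_1<r_2\le r$
\begin{equation}\label{eq:mean-formula}
I(r_2)-I(r_1)=\frac1{n\omega_n}\int_{r_1}^{r_2}t^{1-n}\Big(\lambda(B_t(x))-\int_{B_t(x)}h\Big)\,dt .
\end{equation}
For a mollification $u_\delta$ of $u$ at scale $\delta$, with $\lambda,h$ replaced by their mollifications $\lambda_\delta,h_\delta$, this is the divergence theorem: the spherical mean of $u_\delta$ has derivative $(n\omega_nt^{n-1})^{-1}\int_{B_t}\Delta u_\delta$. As $\delta\to0$ the left side converges, because $u_\delta\to u$ in $H^1(B_r(x))$ and the trace on a sphere is continuous on $H^1$. On the right, $\lambda(B_{t-\delta})\le\lambda_\delta(B_t)\le\lambda(B_{t+\delta})$, so $\lambda_\delta(B_t)$ is bounded and tends to $\lambda(B_t)$ for the cocountably many $t$ with $\lambda(\partial B_t)=0$; dominated convergence applies.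

Since $|\int_{B_t}h|\le a\omega_nt^n$, \eqref{eq:mean-formula} shows that $I(t)+\frac{at^2}{2n}\ge0$ is nondecreasing. Hence $I(0+)$ exists, and $\langle u\rangle_{B_r(x)}=nr^{-n}\int_0^rt^{n-1}I(t)\,dt\to I(0+)$, so $u^*(x)=I(0+)$. Averaging $I(0+)\le I(t)+\frac{ar^2}{2n}$ over $t\in(0,r)$ with weight $nr^{-n}t^{n-1}$ gives \eqref{eq:submean}, and $r_1\to0$ in \eqref{eq:mean-formula} gives \eqref{eq:mean-upper}.
\end{proof}

We have $u^*=u$ a.e., and from now on we use the representative $u^*$ and write $u$ for it. For a solution of \eqref{eq:main}, $\Sigma=\{u=0\}$. If $\bar B_{2r}(x)\subset U$, then \eqref{eq:submean} on the balls $B_r(z)\subset B_{2r}(x)$, $z\in B_r(x)$, gives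
\begin{equation}\label{eq:sup}
\sup_{B_r(x)}u\le2^n\langle u\rangle_{B_{2r}(x)}+\frac{ar^2}{2n};
\end{equation}
in particular $u\in L^\infty_{\mathrm{loc}}(U)$.

\subsection{Proof of Theorem~\ref{thm:measure}}

\begin{lemma}\label{lem:covering}
Let $\lambda\ge0$ be a Radon measure on $\Omega$, let $\Omega'\Subset\Omega$ be open, $s,\theta>0$, and let $S\subset\Omega'$ be a set with $\limsup_{r\to0}r^{-s}\lambda(B_r(x))>\theta$ for all $x\in S$. Then $\mathcal H^s(S)\le10^s\lambda(\Omega')/\theta<\infty$.
\end{lemma}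

\begin{proof}
Fix $\delta>0$. The balls $B_r(x)\subset\Omega'$ with $x\in S$, $r<\delta$ and $\lambda(B_r(x))>\theta r^s$ cover $S$. The $5r$-covering lemma (a family of balls of bounded radii has a countable disjoint subfamily whose fivefold enlargements cover the union) gives disjoint such balls $B_{r_i}(x_i)$ with $S\subset\bigcup B_{5r_i}(x_i)$. So $\mathcal H^s_{10\delta}(S)\le\sum(10r_i)^s\le10^s\lambda(\Omega')/\theta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:measure}]
If $\lambda$ is small near a rupture point, then $u$ grows slowly there; but then $u^{-\alpha}$ is large, and $\lambda\ge u^{-\alpha}dx$. To quantify this, let $x\in\Sigma$ and suppose that $\lambda(B_r(x))\le\theta r^{n-2+\gamma}$ for all small $r$, with $\theta>0$. By \eqref{eq:mean-upper} with $u(x)=0$,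
\[
I(r)\le\frac{\theta}{n\omega_n\gamma}r^\gamma+\frac{ar^2}{2n}\le\frac{2\theta}{n\omega_n\gamma}r^\gamma
\]
for small $r$, and the same bound holds for $\langle u\rangle_{B_r(x)}$. Jensen's inequality for the convex function $t\mapsto t^{-\alpha}$ gives
\[
\theta r^{n-2+\gamma}\ge\lambda(B_r(x))\ge\omega_nr^n\langle u\rangle_{B_r(x)}^{-\alpha}\ge\omega_n\Big(\frac{n\omega_n\gamma}{2\theta}\Big)^\alpha r^{n-\alpha\gamma},
\]
and $n-\alpha\gamma=n-2+\gamma$. Hence $\theta\ge\theta_0$, where $\theta_0^{1+\alpha}=\omega_n(n\omega_n\gamma/2)^\alpha$. Consequently $\limsup_{r\to0}r^{-(n-2+\gamma)}\lambda(B_r(x))\ge\theta_0$ on $\Sigma$, and Lemma~\ref{lem:covering} with $\theta=\theta_0/2$ and an open set $\Omega'$ with $K\subset\Omega'\Subset\Omega$ gives $\mathcal H^{n-2+\gamma}(\Sigma\cap K)<\infty$. Since $\Omega$ is a countable union of compact sets, $\dim_{\mathcal H}\Sigma\le n-2+\gamma<\mu$.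
\end{proof}

Stationarity entered this section only through the two facts taken from Theorem~\ref{thm:known}. To reach $n-2$ we have to use \eqref{eq:stationary} itself.

\section{The reduction in a simple case}\label{sec:model}

The mechanism behind the bound $n-2$ is visible in the plane, where it should exclude an accumulation of rupture points. Let $n=2$, $h=0$, and suppose that rupture points $x_j\ne0$ converge to the rupture point $0$. In this section only, we make two assumptions: (S1) $|u(x)-u(x')|\le C_0|x-x'|^\gamma$ near $0$; (S2) the two limits $v,v'$ constructed below are homogeneous of degree $\gamma$, that is, $v(tx)=t^\gamma v(x)$ for $t>0$, and the same for $v'$.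

\emph{First blow-up.} Let $r_j=|x_j|$ and $u_j(x)=r_j^{-\gamma}u(r_jx)$. These functions satisfy (S1) with the same constant on larger and larger balls, and $u_j(0)=0$. A subsequence converges locally uniformly to a function $v$ satisfying (S1), and $x_j/r_j\to e$ with $|e|=1$ and $v(e)=0$. By Lemma~\ref{lem:crossing}, $\int u_j^{-\alpha}\eta\le\int u_j\Delta\eta$ for $0\le\eta\in C_c^\infty(\mathbb{R}^2)$, and Fatou's lemma gives $\Delta v\ge v^{-\alpha}$.

\emph{Second blow-up.} Let $v_k(x)=\rho_k^{-\gamma}v(e+\rho_kx)$ with $\rho_k\to0$. Because $v(e)=0$, the same argument gives a limit $v'$ with $\Delta v'\ge v'^{-\alpha}$; in particular $v'>0$ a.e. Seen from close to $e$, the rays along which $v$ is homogeneous become parallel: for $\tau\in\mathbb{R}$,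
\[
v_k(x+\tau e)=\rho_k^{-\gamma}v\big((1+\rho_k\tau)e+\rho_kx\big)=(1+\rho_k\tau)^\gamma\,v_k\Big(\frac{x}{1+\rho_k\tau}\Big)\longrightarrow v'(x).
\]
So $v'$ depends only on the coordinate $t$ orthogonal to $e$, and by homogeneity $v'=a_\pm|t|^\gamma$ for $\pm t>0$, with $a_\pm>0$. This function is strictly concave for $t>0$, which contradicts $\Delta v'\ge0$.

In $\mathbb{R}^n$ each blow-up after the first gains one direction of invariance, provided that the marked points do not all lie in the subspace of invariance already obtained. If the set of marked points has positive $\mathcal H^s$-content with $s>n-2$ and keeps it in each blow-up, this proviso holds until $n-1$ directions are gained. Neither (S1) nor (S2) is available to us, and three things have to be supplied.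
\begin{enumerate}
\item \emph{Homogeneity.} It follows from monotonicity formulas, which rest on \eqref{eq:stationary} and Lemma~\ref{lem:crossing}(ii). These identities are quadratic in $\nabla u$, and blow-ups converge only weakly in $H^1$. We enlarge the class of solutions so that the identities pass to the limit (Section~\ref{sec:generalized}).
\item \emph{Size.} Without (S1), $u$ may be much larger than $r^\gamma$ on $B_r(y)$. We then divide by the actual size of $u$, the nonlinearity disappears in the limit, and the degree of homogeneity is found by a frequency function (Sections~\ref{sec:monotonicity} and~\ref{sec:blowup}). The final contradiction uses only $\Delta v'\ge0$, $v'\not\equiv0$ and a degree in $(0,1)$.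
\item \emph{Marked points.} Without uniform convergence, $v(e)=0$ may fail, and at a point where $v$ is continuous and positive the second blow-up is a constant, which contradicts nothing. We replace the condition $u(y)=0$ by a lower bound for the frequency at $y$ that is invariant under scaling and closed under weak limits (Definition~\ref{def:marked}).
\end{enumerate}

\section{Generalized solutions}\label{sec:generalized}

If $u_j\rightharpoonup u$ in $H^1$, the measures $\nabla u_j\otimes\nabla u_j\,dx$ converge, along a subsequence, to a matrix measure $M$ that may exceed $\nabla u\otimes\nabla u\,dx$. We make $M$ part of the data. We also allow a factor $\varepsilon\ge0$ in front of the nonlinearity, since dividing $u$ by a constant produces one. A symmetric matrix $A=(A_{ik})$ of signed Radon measures is \emph{positive semidefinite} if $\zeta_i\zeta_kA_{ik}$ is a nonnegative measure for every $\zeta\in\mathbb{R}^n$.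

\begin{definition}\label{def:G}
Let $U\subset\mathbb{R}^n$ be open, $\varepsilon\ge0$, and $h\in C^1(U)$ with $h,\nabla h$ bounded. The class $\mathcal G(U,\varepsilon,h)$ consists of the pairs $(u,M)$, with $0\le u\in H^1_{\mathrm{loc}}(U)$ and $M$ a symmetric matrix of signed Radon measures on $U$, such that $u^{-\alpha}\in L^1_{\mathrm{loc}}(U)$ if $\varepsilon>0$, and
\begin{enumerate}
\item[(G0)] $A=M-\nabla u\otimes\nabla u\,dx$ is positive semidefinite;
\item[(G1)] $\varepsilon\int u^{-\alpha}\eta\le-\int\nabla u\cdot\nabla\eta+\int h\eta$ for $0\le\eta\in C_c^1(U)$;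
\item[(G2)] $\int\eta\,d\operatorname{tr}M+\int(\varepsilon u^{1-\alpha}-hu)\eta=-\int u\nabla u\cdot\nabla\eta$ for $\eta\in C_c^1(U)$;
\item[(G3)] $\int\partial_k\xi^i\,dM_{ik}-\frac12\int\operatorname{div}\xi\,d\operatorname{tr}M+\frac\varepsilon{\alpha-1}\int u^{1-\alpha}\operatorname{div}\xi+\int u(h\operatorname{div}\xi+\nabla h\cdot\xi)=0$ for $\xi\in C^1_c(U;\mathbb{R}^n)$.
\end{enumerate}
If $\varepsilon=0$, the terms $\varepsilon u^{-\alpha}$ and $\varepsilon u^{1-\alpha}$ are read as $0$.
\end{definition}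

By Lemma~\ref{lem:crossing} and \eqref{eq:stationary}, a finite energy stationary solution $u$ gives the element $(u,\nabla u\otimes\nabla u\,dx)$ of $\mathcal G(\Omega,1,h)$. In general, (G1) says that $\Delta u\ge\varepsilon u^{-\alpha}-h$, so Lemma~\ref{lem:means} and \eqref{eq:sup} apply and $u\in L^\infty_{\mathrm{loc}}(U)$. If $\varepsilon>0$, then $u>0$ a.e.\ and $u^{1-\alpha}\le1+u^{-\alpha}$ is locally integrable.

\emph{Consequences of} (G0). If $A$ is positive semidefinite, the choices $\zeta=e_i$ and $\zeta=e_i\pm e_k$ give $A_{ii}\ge0$ and $|A_{ik}|\le\frac12(A_{ii}+A_{kk})\le\operatorname{tr}A$. So $A=\mathsf a\operatorname{tr}A$ with a matrix density $\mathsf a$. For each $\zeta\in\mathbb{Q}^n$ we have $\zeta\cdot\mathsf a\zeta\ge0$ a.e.\ with respect to $\operatorname{tr}A$, hence $\mathsf a(x)$ is positive semidefinite for a.e.\ $x$, and the constant vector $\zeta$ may be replaced by a vector field. For $(u,M)\in\mathcal G(U,\varepsilon,h)$ we obtain $|M_{ik}|\le\operatorname{tr}M$ and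
\begin{equation}\label{eq:psd}
\int\xi^i\xi^k\,dM_{ik}\ge\int(\xi\cdot\nabla u)^2,\qquad\int\eta\,d\operatorname{tr}M\ge\int\eta|\nabla u|^2
\end{equation}
for $\xi\in C_c(U;\mathbb{R}^n)$ and $0\le\eta\in C_c(U)$.

\emph{Rescaling.} For $y\in U$ and $r,L>0$ put
\begin{equation}\label{eq:rescale}
\tilde u(x)=\frac{u(y+rx)}L,\quad\tilde M(S)=\frac{r^{2-n}}{L^2}M(y+rS),\quad\tilde\varepsilon=\frac{\varepsilon r^2}{L^{\alpha+1}},\quad\tilde h(x)=\frac{r^2}Lh(y+rx).
\end{equation}
Then $(\tilde u,\tilde M)\in\mathcal G((U-y)/r,\tilde\varepsilon,\tilde h)$. Indeed $\nabla\tilde u\otimes\nabla\tilde u$, $\tilde\varepsilon\tilde u^{1-\alpha}$ and $\tilde h\tilde u$ at $x$ equal $r^2L^{-2}$ times the corresponding quantities for $u$ at $y+rx$, while $\Delta\tilde u$, $\tilde\varepsilon\tilde u^{-\alpha}$ and $\tilde h$ carry the factor $r^2L^{-1}$; in (G3) one uses the field $r\tilde\xi((\cdot-y)/r)$ for $u$. If $L=r^\gamma$, then $\tilde\varepsilon=\varepsilon$.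

\begin{lemma}[Compactness]\label{lem:compact}
Let $(u_j,M_j)\in\mathcal G(U_j,\varepsilon_j,h_j)$ with $U_j\supset B_{R_j}$, $R_j\to\infty$, and $h_j,\nabla h_j\to0$ locally uniformly. Suppose that either $\varepsilon_j=1$ for all $j$, and put $\varepsilon=1$, or $\varepsilon_j\to0$, and put $\varepsilon=0$ (here $\varepsilon_j=0$ is allowed). Assume that for every $R$
\[
\limsup_{j\to\infty}\Big(\int_{B_R}u_j^2+\operatorname{tr}M_j(B_R)\Big)<\infty .
\]
Then $\limsup_j\varepsilon_j\int_{B_R}u_j^{-\alpha}<\infty$ for every $R$, and there is $(u,M)\in\mathcal G(\mathbb{R}^n,\varepsilon,0)$ such that, along a subsequence, $u_j\to u$ in $L^2_{\mathrm{loc}}$ and weakly in $H^1_{\mathrm{loc}}$, $M_j\to M$ weakly-$*$ as Radon measures, and $\varepsilon_ju_j^{1-\alpha}\to\varepsilon u^{1-\alpha}$ in $L^1_{\mathrm{loc}}$.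
\end{lemma}

We say that $(u_j,M_j)$ \emph{converges} to $(u,M)$ when the hypotheses and these conclusions hold.

\begin{proof}
By \eqref{eq:psd} and $|(M_j)_{ik}|\le\operatorname{tr}M_j$, on each ball $u_j$ is bounded in $H^1$ and $M_j$ has bounded variation. Rellich's theorem, weak compactness and a diagonal argument give $u$ and $M$, and we may assume $u_j\to u$ a.e. Testing (G1) with a cutoff $0\le\eta\in C_c^1(B_{2R})$ equal to $1$ on $B_R$ gives $\varepsilon_j\int_{B_R}u_j^{-\alpha}\le\int|\nabla u_j||\nabla\eta|+\int|h_j|\eta\le C_R$.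

This bound is one power of $u$ stronger than the integrability of $u_j^{1-\alpha}$, and the gain yields strong convergence. If $\varepsilon_j\to0$, H\"older's inequality gives
\[
\varepsilon_j\int_{B_R}u_j^{1-\alpha}\le\varepsilon_j^{1/\alpha}\Big(\varepsilon_j\int_{B_R}u_j^{-\alpha}\Big)^{\frac{\alpha-1}\alpha}|B_R|^{1/\alpha}\to0 .
\]
If $\varepsilon_j=1$, Fatou's lemma gives $\int_{B_R}u^{-\alpha}\le C_R$, so $u>0$ a.e.\ and $u_j^{1-\alpha}\to u^{1-\alpha}$ a.e. The functions $u_j^{1-\alpha}$ are bounded in $L^{\alpha/(\alpha-1)}(B_R)$, hence uniformly integrable, and Vitali's convergence theorem gives convergence in $L^1(B_R)$.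

It remains to pass to the limit in (G0)--(G3). In (G1) the right side converges to $-\int\nabla u\cdot\nabla\eta$, and the lower limit of the left side is at least $\varepsilon\int u^{-\alpha}\eta$, by Fatou's lemma if $\varepsilon=1$ and by nonnegativity if $\varepsilon=0$. In (G2) and (G3) the measures are integrated against continuous functions of compact support; $\int u_j\nabla u_j\cdot\nabla\eta$ pairs a strongly with a weakly convergent sequence in $L^2$; and $h_ju_j$, $u_j\nabla h_j\to0$ in $L^1_{\mathrm{loc}}$. For (G0), let $0\le\eta\in C_c(\mathbb{R}^n)$ and $\zeta\in\mathbb{R}^n$; by weak lower semicontinuity of the $L^2$ norm,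
\[
\int\eta\,\zeta_i\zeta_k\,dM_{ik}=\lim_j\int\eta\,\zeta_i\zeta_k\,d(M_j)_{ik}\ge\liminf_j\int\eta(\zeta\cdot\nabla u_j)^2\ge\int\eta(\zeta\cdot\nabla u)^2.\qedhere
\]
\end{proof}

\section{Height, energy and frequency}\label{sec:monotonicity}

\subsection{The basic identities}

The measure $M$ may charge spheres, so we use smooth weights in place of integrals over balls and spheres. Let
\[
\varphi(\rho)=(1-\rho^2)_+^2,\qquad\psi(\rho)=4(1-\rho^2)_+,\qquad\text{so}\quad\varphi'=-\rho\psi,\quad\psi=4\varphi^{1/2},\quad\varphi\le\psi .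
\]
Let $(u,M)\in\mathcal G(U,\varepsilon,h)$ and $\bar B_r(y)\subset U$. Write $X=x-y$; in integrals, $\varphi$ and $\psi$ are evaluated at $|X|/r$. Then $\varphi\in C^1_c(U)$ and
\begin{equation}\label{eq:weights}
\nabla\varphi=-\psi X/r^2,\qquad r\partial_r\varphi=\psi|X|^2/r^2 :
\end{equation}
the weight $\varphi$ plays the role of the ball and $\psi$ that of its boundary. Define the functions of $(y,r)$
\begin{gather*}
m=r^{-n}\int\psi u^2,\qquad d=r^{2-n}\int\varphi\,d\operatorname{tr}M,\qquad f=r^{2-n}\varepsilon\int\varphi u^{1-\alpha},\qquad g=d-\frac{2f}{\alpha-1},\\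
\ell=r^{-n}\int\psi\,u\,X\cdot\nabla u,\qquad w=r^{-n}\int\psi X_iX_k\,dM_{ik},\\
p=r^{2-n}\int\varphi hu,\qquad q=r^{2-n}\int u\big(h\operatorname{div}(\varphi X)+\varphi\nabla h\cdot X\big).
\end{gather*}
Thus $m$ is a mean square of $u$, $g$ is twice the local energy without the $h$-term, $w$ is the radial part of the Dirichlet energy, and $p,q$ are the errors caused by $h$. For the rescaling \eqref{eq:rescale}, $m_{\tilde u}(z,\rho)=L^{-2}m_u(y+rz,r\rho)$, and the same holds for $d,f,g$ (a subscript indicates the pair, of which we name only the function). Since $\varphi\ge\frac9{16}$ and $\psi\ge3$ on $[0,\frac12]$,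
\begin{equation}\label{eq:bounds}
\operatorname{tr}M(B_{r/2}(y))\le\tfrac{16}9r^{n-2}d(y,r),\qquad\int_{B_{r/2}(y)}u^2\le\tfrac13r^nm(y,r).
\end{equation}
So the hypothesis of Lemma~\ref{lem:compact} holds as soon as $d_{u_j}(0,R)$ and $m_{u_j}(0,R)$ are bounded for each $R$.

\begin{lemma}\label{lem:continuity}
If $(u_j,M_j)$ converges to $(u,M)$, $z_j\to z$ and $\rho>0$, then $m,d,f,g$ of $(u_j,M_j)$ at $(z_j,\rho)$ converge to $m,d,f,g$ of $(u,M)$ at $(z,\rho)$.
\end{lemma}

\begin{proof}
The weights $\varphi(|x-z_j|/\rho)$ and $\psi(|x-z_j|/\rho)$ are supported in a fixed ball and converge uniformly; $M_j\to M$ weakly-$*$ with locally bounded variation; $u_j^2$ and $\varepsilon_ju_j^{1-\alpha}$ converge in $L^1_{\mathrm{loc}}$.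
\end{proof}

\begin{lemma}\label{lem:identities}
Let $c_\alpha=\frac{\alpha+1}{\alpha-1}$. For fixed $y$ the functions $m,d,f,g$ are $C^1$ in $r$, and
\begin{gather}
\ell=d+f-p=g+c_\alpha f-p,\label{eq:ell}\\
rm'=2\ell,\label{eq:mprime}\\
rg'=2w-2q-\frac{4f}{\alpha-1},\label{eq:gprime}\\
w-2\kappa\ell+\kappa^2m\ge r^{-n}\int\psi\,(X\cdot\nabla u-\kappa u)^2\quad(\kappa\in\mathbb{R}),\qquad wm\ge\ell^2.\label{eq:CS}
\end{gather}
\end{lemma}

\begin{proof}
The function $(x,r)\mapsto\varphi(|X|/r)$ is $C^1$, so by \eqref{eq:weights} $d$ and $f$ are $C^1$ with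
\[
rd'=(2-n)d+d_1,\quad rf'=(2-n)f+f_1,\quad d_1=r^{-n}\int\psi|X|^2d\operatorname{tr}M,\quad f_1=r^{-n}\varepsilon\int\psi|X|^2u^{1-\alpha}.
\]
The function $\psi(|X|/r)$ is locally Lipschitz in $r$, with $\partial_r\psi=8|X|^2r^{-3}$ for $|X|<r$ and $\partial_r\psi=0$ for $|X|>r$. Spheres are null sets for $u^2dx$, so $m$ is $C^1$ by dominated convergence.

Identity \eqref{eq:ell} is (G2) with $\eta=\varphi$, multiplied by $r^{2-n}$, together with $1+\frac2{\alpha-1}=c_\alpha$. For \eqref{eq:mprime}, note that $r\partial_r\psi=-X\cdot\nabla\psi$ a.e., that $\psi$ is Lipschitz with compact support, and that $u^2\in W^{1,1}_{\mathrm{loc}}$; hence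
\[
r\frac d{dr}\int\psi u^2=-\int u^2X\cdot\nabla\psi=\int\psi\,(nu^2+2uX\cdot\nabla u).
\]
For \eqref{eq:gprime} take $\xi=\varphi X$ in (G3). Then $\partial_k\xi^i=\varphi\delta_{ik}-\psi X_iX_k/r^2$ and $\operatorname{div}\xi=n\varphi-\psi|X|^2/r^2$, and after multiplication by $r^{2-n}$ (G3) reads
\[
d-w-\frac12(nd-d_1)+\frac1{\alpha-1}(nf-f_1)+q=0 .
\]
Since $nd-d_1=2d-rd'$ and $nf-f_1=2f-rf'$, this is $\frac12rd'-\frac1{\alpha-1}rf'=w-q-\frac{2f}{\alpha-1}$. Finally, \eqref{eq:psd} with $\xi=\psi^{1/2}X$ gives $w\ge r^{-n}\int\psi(X\cdot\nabla u)^2$; expanding the square gives the first inequality in \eqref{eq:CS}, and the Cauchy--Schwarz inequality gives the second.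
\end{proof}

We call $v\in H^1_{\mathrm{loc}}(\mathbb{R}^n)$ \emph{homogeneous of degree $\kappa$} if $x\cdot\nabla v=\kappa v$ a.e.; only this differential form will be used. Three combinations govern the blow-ups: the \emph{height} $H$, the \emph{adjusted energy} $\Theta$ and, where $m>0$, the \emph{frequency} $N$,
\[
H=r^{-2\gamma}m,\qquad\Theta=\tfrac12r^{-2\gamma}(g-\gamma m),\qquad N=\frac gm .
\]
Let $D,F,P,Q$ be $r^{-2\gamma}$ times $d,f,p,q$. The frequency is invariant under every rescaling, $N_{\tilde u}(z,\rho)=N_u(y+rz,r\rho)$, and $H,\Theta,D,F$ are invariant in the same sense when $L=r^\gamma$. The definitions, \eqref{eq:ell} and \eqref{eq:mprime} give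
\begin{equation}\label{eq:Hprime}
2\Theta=(N-\gamma)H=D-\frac{2F}{\alpha-1}-\gamma H,\qquad rH'=4\Theta+2c_\alpha F-2P .
\end{equation}
Moreover $r\Theta'=r^{-2\gamma}\big(-\gamma g+\gamma^2m+w-q-\frac{2f}{\alpha-1}-\gamma\ell\big)$ by \eqref{eq:mprime} and \eqref{eq:gprime}. Substituting $g=\ell-c_\alpha f+p$ and using $\gamma c_\alpha=\frac2{\alpha-1}$, which cancels the terms with $f$, we find
\begin{equation}\label{eq:Thetaprime}
r\Theta'=r^{-2\gamma}(w-2\gamma\ell+\gamma^2m)-Q-\gamma P\ge r^{-2\gamma-n}\int\psi(X\cdot\nabla u-\gamma u)^2-Q-\gamma P .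
\end{equation}

\begin{remark}\label{rem:frequency}
To see what $N$ measures, let $h=0$ and let $u$ be homogeneous of degree $\kappa$. At $y=0$ we have $\ell=\kappa m$, so $N=\kappa-c_\alpha F/H$ by \eqref{eq:ell}. For $\varepsilon=0$ the frequency is the degree; for $\varepsilon=1$ it is close to the degree only if $F/H$ is small, which by the next lemma is the case when $H$ is large. At a point $y\in\Omega\setminus\Sigma$ of a solution of \eqref{eq:main}, near which $\nabla u$ and $u^{1-\alpha}$ are bounded, $d,f=O(r^2)$ and $m$ has a positive limit, so $H\to\infty$ and $N\to0$ as $r\to0$.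
\end{remark}

\subsection{Estimates for $\varepsilon=1$}

\begin{lemma}\label{lem:estimates}
Let $(u,M)\in\mathcal G(U,1,h)$, let $K\subset U$ be compact, and let $r_0\in(0,1]$ satisfy $K_0:=\{\operatorname{dist}(\cdot,K)\le r_0\}\subset U$. There is $C\ge1$ such that for all $y\in K$ and $0<r\le r_0$ we have $m>0$ and
\begin{enumerate}
\item[(i)] $\Theta+Cr^{2-2\gamma}$ is nondecreasing in $r$, and $\Theta\le C$;
\item[(ii)] $D\le C(1+H)$ and $F+|P|+|Q|\le C(1+H)^{1/2}$;
\item[(iii)] $|rH'-2(N-\gamma)H|\le C(1+H)^{1/2}$;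
\item[(iv)] if $H\ge1$, then $rN'\ge-CH^{-1/2}$ and $N\ge-CH^{-1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $m>0$ because $u>0$ a.e. Since $\varphi\le\psi$, $|\operatorname{div}(\varphi X)|\le(n+1)\psi$, $|X|\le1$ on the support of the weights, and $h,\nabla h$ are bounded, the Cauchy--Schwarz inequality gives $|p|+|q|\le Cr^{2-n}\int\psi u\le Cr^2m^{1/2}$, that is,
\begin{equation}\label{eq:PQ}
|P|+|Q|\le Cr^{2-2\gamma}m^{1/2}=Cr^{2-\gamma}H^{1/2}.
\end{equation}

(i) As $u$ is bounded on the compact set $K_0$, $m\le C$, so \eqref{eq:Thetaprime} and \eqref{eq:PQ} give $r\Theta'\ge-Cr^{2-2\gamma}$, and $2-2\gamma>0$. Also $\Theta(y,r_0)\le\frac12D(y,r_0)\le\frac12r_0^{2-n-2\gamma}\operatorname{tr}M(K_0)$.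

(ii) The point is that (G1) bounds the potential term by the square root of the Dirichlet term. Test (G1) with $\varphi$; by \eqref{eq:weights}, $|\nabla\varphi|\le\psi/r=4\varphi^{1/2}/r$, and $\int\varphi|\nabla u|^2\le r^{n-2}d$ by \eqref{eq:psd}. Hence
\[
r^{-n}\int\varphi u^{-\alpha}\le\frac{4|B_r|^{1/2}}{r^{n+1}}\Big(\int\varphi|\nabla u|^2\Big)^{1/2}+C\le C\big(r^{-2}d^{1/2}+1\big)\le Cr^{\gamma-2}(1+D)^{1/2}.
\]
By H\"older's inequality and $(\gamma-2)\frac{\alpha-1}\alpha=\gamma(1-\alpha)=2\gamma-2$,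
\[
F\le Cr^{2-2\gamma}\Big(r^{-n}\int\varphi u^{-\alpha}\Big)^{\frac{\alpha-1}\alpha}\le C(1+D)^{\frac{\alpha-1}{2\alpha}}\le C(1+D)^{1/2}.
\]
By \eqref{eq:Hprime} and (i), $D\le C+\gamma H+C(1+D)^{1/2}\le C+\gamma H+\frac12D$. This gives $D\le C(1+H)$, then the bound for $F$; for $P$ and $Q$ use \eqref{eq:PQ}.

(iii) By \eqref{eq:Hprime}, $rH'-2(N-\gamma)H=2c_\alpha F-2P$.

(iv) By \eqref{eq:mprime}, \eqref{eq:gprime} and $w\ge\ell^2/m$,
\[
rN'=\frac{rg'}m-\frac{2g\ell}{m^2}\ge\frac{2\ell(\ell-g)}{m^2}-\frac{2q}m-\frac{4f}{(\alpha-1)m}.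
\]
By \eqref{eq:ell}, $\ell(\ell-g)=(d+f-p)(c_\alpha f-p)\ge-|p|\,(d+(1+c_\alpha)f)$, because $d,f\ge0$. Therefore
\[
rN'\ge-\frac{2|P|}{H^2}\big(D+(1+c_\alpha)F\big)-\frac{2|Q|}H-\frac{4F}{(\alpha-1)H}\ge-CH^{-1/2}
\]
by (ii) and $H\ge1$. Finally $N\ge-\frac{2F}{(\alpha-1)H}\ge-CH^{-1/2}$ since $d\ge0$.
\end{proof}

By (iv), $N$ is monotone up to the error $\int H^{-1/2}\,dr/r$, which need not converge merely because $H\to\infty$. But (iii) and (iv) reinforce each other: while $N$ stays below $\gamma$ by a definite amount, $H$ grows like a power of $1/r$, the error is small, and $N$ cannot climb back.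

\begin{lemma}[Trapping]\label{lem:trapping}
In the setting of Lemma~\ref{lem:estimates} put $\Lambda_*(\sigma)=(16C/\sigma^2)^2$ for $\sigma\in(0,1)$. Let $\beta'\in(0,\gamma]$, $y\in K$, $0<r_1\le r_0$, and suppose $H(y,r_1)>\Lambda_*(\sigma)$ and $N(y,r_1)<\beta'-\sigma$. Then for all $0<r\le r_1$
\[
N(y,r)<\beta'-\frac\sigma2,\qquad H(y,r)\ge H(y,r_1)\Big(\frac{r_1}r\Big)^{\sigma/2},\qquad m(y,r)\ge m(y,r_1)\Big(\frac r{r_1}\Big)^{2\beta'-\sigma/2}.
\]
\end{lemma}

\begin{proof}
Write $\Lambda=\Lambda_*(\sigma)\ge1$ and drop $y$. Let $(r_2,r_1]$ be the largest interval of this form on which $N<\beta'-\frac\sigma2$ and $H>\Lambda$; it is nonempty by continuity. There $C(1+H)^{1/2}/H\le2C\Lambda^{-1/2}\le\frac\sigma2$, so (iii) gives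
\begin{equation}\label{eq:trap}
\frac{rH'}H\le2\Big(\beta'-\frac\sigma2-\gamma\Big)+\frac\sigma2=2(\beta'-\gamma)-\frac\sigma2\le-\frac\sigma2 .
\end{equation}
Hence $H(t)\ge H(r_1)(r_1/t)^{\sigma/2}$ on $(r_2,r_1]$, and by (iv)
\[
N(r)\le N(r_1)+C\Lambda^{-1/2}\int_r^{r_1}\Big(\frac t{r_1}\Big)^{\sigma/4}\frac{dt}t\le N(r_1)+\frac{4C\Lambda^{-1/2}}\sigma=N(r_1)+\frac\sigma4 .
\]
If $r_2>0$, continuity gives $H(r_2)\ge H(r_1)>\Lambda$ and $N(r_2)\le N(r_1)+\frac\sigma4<\beta'-\frac\sigma2$, and the interval could be extended. So $r_2=0$. Since $rm'/m=rH'/H+2\gamma$, \eqref{eq:trap} gives $rm'/m\le2\beta'-\frac\sigma2$, and the last bound follows by integration.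
\end{proof}

\subsection{Marked points}

At most rupture points we will prove a decay $m(y,r)\le C_0r^{2\beta}$, but only with an exponent $\beta<\gamma$. This bound is useless in a blow-up: under the rescaling with $L=r^\gamma$ the constant $C_0$ becomes $C_0r^{2\beta-2\gamma}$, which tends to infinity. The trapping lemma converts the decay into a condition on $H$ and $N$ at each single scale, and that condition does survive.

\begin{definition}\label{def:marked}
Let $\beta\in(0,\gamma)$.
\begin{enumerate}
\item[(a)] For $(u,M)\in\mathcal G(U,1,h)$, a set $Z\subset U$ is \emph{$\beta$-marked} if there are $r_0>0$ and a function $\Lambda:(0,\beta)\to[1,\infty)$ such that for all $y\in Z$, $0<r<r_0$ with $\bar B_r(y)\subset U$, and $\sigma\in(0,\beta)$,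
\[
H(y,r)>\Lambda(\sigma)\quad\Longrightarrow\quad N(y,r)\ge\beta-\sigma .
\]
\item[(b)] For $(u,M)\in\mathcal G(\mathbb{R}^n,0,0)$, a set $Z\subset\mathbb{R}^n$ is \emph{$\beta$-marked} if $N(y,r)\ge\beta$ for all $y\in Z$ and $r>0$ with $m(y,r)>0$.
\end{enumerate}
\end{definition}

Subsets of $\beta$-marked sets are $\beta$-marked. By Remark~\ref{rem:frequency}, a $\beta$-marked set of a solution of \eqref{eq:main} is contained in $\Sigma$.

\begin{lemma}\label{lem:marking}
Let $(u,M)\in\mathcal G(U,1,h)$, $\beta\in(0,\gamma)$, and let $K\subset U$ be compact. If for each $y\in K$ there is $C_0$ with $m(y,r)\le C_0r^{2\beta}$ for small $r$, then $K$ is $\beta$-marked.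
\end{lemma}

\begin{proof}
Take $r_0$ as in Lemma~\ref{lem:estimates} and $\Lambda=\Lambda_*$. If the implication failed for some $y,r_1,\sigma$, Lemma~\ref{lem:trapping} with $\beta'=\beta$ would give $m(y,r)\ge cr^{2\beta-\sigma/2}$ for $r\le r_1$ with $c>0$, which contradicts the hypothesis as $r\to0$.
\end{proof}

\section{Blow-ups at marked points}\label{sec:blowup}

\begin{lemma}\label{lem:rigidity}
If $(v,M)\in\mathcal G(\mathbb{R}^n,0,0)$ and $d(0,r)=\kappa\,m(0,r)$ for all $r>0$, then $v$ is homogeneous of degree $\kappa$.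
\end{lemma}

\begin{proof}
Here $f=p=q=0$, so Lemma~\ref{lem:identities} gives $\ell=d=g$, $rm'=2d$, $rd'=2w$. Thus $\ell=\kappa m$ and $2w=\kappa rm'=2\kappa^2m$, so $w-2\kappa\ell+\kappa^2m=0$, and \eqref{eq:CS} gives $x\cdot\nabla v=\kappa v$ a.e.\ in each $B_r$.
\end{proof}

\begin{lemma}\label{lem:blowup1}
Let $(u,M)\in\mathcal G(U,1,h)$, $\beta\in(0,\gamma)$, let $\{y\}$ be $\beta$-marked, and let $r_j\to0$. Along a subsequence one of the following holds.
\begin{enumerate}
\item[(a)] $H(y,r_j)$ is bounded, and the rescalings \eqref{eq:rescale} with $r=r_j$, $L=r_j^\gamma$ converge to some $(v,M')\in\mathcal G(\mathbb{R}^n,1,0)$ with $v\not\equiv0$ homogeneous of degree $\gamma$.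
\item[(b)] $H(y,r_j)\to\infty$, and the rescalings with $r=r_j$, $L=m(y,r_j)^{1/2}$ converge to some $(v,M')\in\mathcal G(\mathbb{R}^n,0,0)$ with $v$ homogeneous of a degree $\kappa\in[\beta,\gamma]$, and $m_v(0,R)=R^{2\kappa}$, $d_v(0,R)=\kappa R^{2\kappa}$ for all $R>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Drop $y$ from the notation and apply Lemmas~\ref{lem:estimates} and~\ref{lem:trapping} with $K=\{y\}$ and a small $r_0$; items (i)--(iv) refer to Lemma~\ref{lem:estimates}. By (i), $\Theta_0=\lim_{r\to0}\Theta(r)\in[-\infty,\infty)$ exists. Pass to a subsequence along which $H(r_j)$ is bounded or tends to $\infty$. We have to control $H$ and $N$ at the comparable scales $Rr_j$, for fixed $R>0$.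

\emph{Case 1: $\Theta_0>-\infty$.} Then $\Theta$ is bounded, and \eqref{eq:Hprime} and (ii) give $|rH'|\le C(1+H)^{1/2}$. Thus
\[
\big|(1+H(Rr_j))^{1/2}-(1+H(r_j))^{1/2}\big|\le C|\log R|
\]
for large $j$. If $H(r_j)$ is bounded, so is $H(Rr_j)$. If $H(r_j)\to\infty$, then $H(Rr_j)/H(r_j)\to1$ and $N(Rr_j)=\gamma+2\Theta(Rr_j)/H(Rr_j)\to\gamma$; put $\kappa=\gamma$.

\emph{Case 2: $\Theta_0=-\infty$.} By \eqref{eq:Hprime}, $D\ge0$ and (ii), $-2\Theta\le\gamma H+C(1+H)^{1/2}$, so $H(r)\to\infty$ as $r\to0$. Also $N<\gamma$ for small $r$, since $\Theta<0$. We show that $\kappa=\lim_{r\to0}N(r)$ exists and $\kappa\le\gamma$. If $N(r)\to\gamma$ there is nothing to prove. Otherwise there are $\sigma\in(0,1)$ and arbitrarily small $r_1$ with $N(r_1)<\gamma-\sigma$; choose one with $H(r_1)>\Lambda_*(\sigma)$. Lemma~\ref{lem:trapping} with $\beta'=\gamma$ gives $H(r)\ge cr^{-\sigma/2}$ for $r\le r_1$, so $\int_0^{r_1}H^{-1/2}\,dt/t<\infty$. By (iv), $N(r)+C\int_0^rH^{-1/2}\,dt/t$ is nondecreasing and bounded below on $(0,r_1]$,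 so the limit exists and is finite. Now (iii) gives $rH'/H\to2(\kappa-\gamma)$, and integration from $r_j$ to $Rr_j$ gives $H(Rr_j)/H(r_j)\to R^{2(\kappa-\gamma)}$.

In summary, whenever $H(r_j)\to\infty$ there is $\kappa\le\gamma$ with
\begin{equation}\label{eq:scales}
N(Rr_j)\to\kappa,\qquad\frac{H(Rr_j)}{H(r_j)}\to R^{2(\kappa-\gamma)},\qquad\frac{m(Rr_j)}{m(r_j)}\to R^{2\kappa}\qquad(R>0).
\end{equation}
Since $\{y\}$ is $\beta$-marked, $N(r_j)\ge\beta-\sigma$ for large $j$, for each $\sigma\in(0,\beta)$; so $\kappa\ge\beta$. Let $(\tilde u_j,\tilde M_j)$, $\varepsilon_j$, $\tilde h_j$ denote the rescaled data; the domains $(U-y)/r_j$ exhaust $\mathbb{R}^n$.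

(a) A bounded sequence $H(r_j)$ occurs only in Case 1. Then $m_{\tilde u_j}(0,R)=R^{2\gamma}H(Rr_j)$ and $d_{\tilde u_j}(0,R)=R^{2\gamma}D(Rr_j)$ are bounded, by (ii). Moreover $\varepsilon_j=1$, $|\tilde h_j|\le Cr_j^{2-\gamma}$ and $|\nabla\tilde h_j|\le Cr_j^{3-\gamma}$. By \eqref{eq:bounds}, Lemma~\ref{lem:compact} applies, and $v>0$ a.e. By Lemma~\ref{lem:continuity}, $\Theta_v(0,R)=\lim_j\Theta(Rr_j)=\Theta_0$ for all $R$, so \eqref{eq:Thetaprime} with $P=Q=0$ gives $x\cdot\nabla v=\gamma v$ a.e.

(b) Since $\gamma(\alpha+1)=2$, $\varepsilon_j=r_j^2m(r_j)^{-(\alpha+1)/2}=H(r_j)^{-(\alpha+1)/2}\to0$, and $|\tilde h_j|+|\nabla\tilde h_j|\le Cr_j^{2-\gamma}H(r_j)^{-1/2}\to0$. By \eqref{eq:scales} and (ii), the sequences $m_{\tilde u_j}(0,R)=m(Rr_j)/m(r_j)$ and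
\[
d_{\tilde u_j}(0,R)=R^{2\gamma}\frac{D(Rr_j)}{H(r_j)}\le CR^{2\gamma}\frac{1+H(Rr_j)}{H(r_j)}
\]
are bounded, so Lemma~\ref{lem:compact} applies with $\varepsilon=0$. By Lemma~\ref{lem:continuity} and \eqref{eq:scales}, $m_v(0,R)=R^{2\kappa}$ and $d_v(0,R)=g_v(0,R)=\lim_jN(Rr_j)\,m_{\tilde u_j}(0,R)=\kappa R^{2\kappa}$. Lemma~\ref{lem:rigidity} gives homogeneity.
\end{proof}

The limits in (b) have to be blown up again. For them the frequency is exactly monotone, and homogeneity bounds it from above at every point.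

\begin{lemma}\label{lem:blowup0}
Let $(u,M)\in\mathcal G(\mathbb{R}^n,0,0)$ with $u\not\equiv0$ homogeneous of degree $\kappa_0\le\gamma$, let $\{y\}$ be $\beta$-marked, and let $r_j\to0$. Then $m(y,r)>0$ for all $r>0$, and along a subsequence the rescalings with $r=r_j$, $L=m(y,r_j)^{1/2}$ converge to some $(v,M')\in\mathcal G(\mathbb{R}^n,0,0)$ with $m_v(0,1)=1$ and $v$ homogeneous of a degree $\kappa\in[\beta,\kappa_0]$.
\end{lemma}

\begin{proof}
As in Lemma~\ref{lem:rigidity}, $rm'=2d\ge0$ and $rd'=2w$, so where $m>0$ we have $rm'/m=2N$ and $rN'=2(wm-d^2)/m^2\ge0$ by \eqref{eq:CS}. Consider the center $y$. Since $u\not\equiv0$ and $m$ is continuous and nondecreasing, $\{m>0\}=(r_*,\infty)$ for some $r_*\ge0$. For $r_*<r<r_2$, integrating $tm'/m\le2N(r_2)$ gives $m(r)\ge m(r_2)(r/r_2)^{2N(r_2)}$. If $r_*>0$, letting $r\to r_*$ would give $m(r_*)>0$. So $r_*=0$.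

At the center $0$, homogeneity gives $\ell=\kappa_0m$, so $m(0,R)=m(0,1)R^{2\kappa_0}$ by \eqref{eq:mprime}. For $R\ge|y|$ we have $B_R(y)\subset B_{2R}$, and $\psi\le4$ and \eqref{eq:bounds} give $m(y,R)\le\frac43 4^n\,m(0,4R)\le CR^{2\kappa_0}$. On the other hand, monotonicity of $N$ gives $m(y,R)\ge m(y,r)(R/r)^{2N(y,r)}$ for $R>r$. Letting $R\to\infty$ we get $N(y,r)\le\kappa_0$ for every $r$. Hence $\kappa=N(y,0+)$ exists and lies in $[\beta,\kappa_0]$, and
\[
m_{\tilde u_j}(0,R)=\frac{m(y,Rr_j)}{m(y,r_j)}=\exp\Big(2\int_{r_j}^{Rr_j}N\,\frac{dt}t\Big)\to R^{2\kappa},\qquad d_{\tilde u_j}(0,R)=N(y,Rr_j)\,m_{\tilde u_j}(0,R)\to\kappa R^{2\kappa}.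
\]
Lemma~\ref{lem:compact} applies with $\varepsilon_j=0$, and Lemmas~\ref{lem:continuity} and~\ref{lem:rigidity} finish the proof.
\end{proof}

We now collect the properties of one blow-up step.

\begin{definition}
Let $\beta\in(0,\gamma)$. A \emph{$\beta$-cone} is a pair $(v,M)\in\mathcal G(\mathbb{R}^n,\varepsilon,0)$, $\varepsilon\in\{0,1\}$, with $v\not\equiv0$ homogeneous of some degree in $[\beta,\gamma]$. Its \emph{spine} is the linear subspace $V(v)=\{\zeta\in\mathbb{R}^n:\zeta\cdot\nabla v=0\text{ a.e.}\}$.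
\end{definition}

\begin{proposition}\label{prop:step}
Let $\beta\in(0,\gamma)$, and let $(u,M)$ be an element of $\mathcal G(U,1,h)$ or a $\beta$-cone. Let $Z$ be $\beta$-marked for $(u,M)$, $y\in Z$ and $r_j\to0$. Then along a subsequence suitable rescalings $(\tilde u_j,\tilde M_j)$ at $y$ with $r=r_j$ converge to a $\beta$-cone $(v,M')$, and:
\begin{enumerate}
\item[(i)] the set $Z'$ of all limits $z=\lim z_j$, taken along further subsequences, of points $z_j$ with $y+r_jz_j\in Z$ is $\beta$-marked for $(v,M')$;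
\item[(ii)] if $(u,M)$ is a $\beta$-cone, then $V(v)\supset V(u)+\mathbb{R}y$.
\end{enumerate}
\end{proposition}

\begin{proof}
Lemma~\ref{lem:blowup1} (if $\varepsilon=1$) or Lemma~\ref{lem:blowup0} (if $\varepsilon=0$) gives the $\beta$-cone $(v,M')$.

(i) Let $z_j\to z$ with $y_j:=y+r_jz_j\in Z$, and let $\rho>0$ with $m_v(z,\rho)>0$. By Lemma~\ref{lem:continuity} and the invariance of $N$,
\[
m_{\tilde u_j}(z_j,\rho)\to m_v(z,\rho),\qquad N_u(y_j,r_j\rho)=N_{\tilde u_j}(z_j,\rho)\to N_v(z,\rho).
\]
If $\varepsilon=1$, let $r_0,\Lambda$ be the data for $Z$ in Definition~\ref{def:marked}(a); for large $j$ we have $r_j\rho<r_0$ and $\bar B_{r_j\rho}(y_j)\subset U$.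

In the case of Lemma~\ref{lem:blowup1}(a), $H_u(y_j,r_j\rho)=H_{\tilde u_j}(z_j,\rho)\to H_v(z,\rho)$. If $H_v(z,\rho)>\Lambda(\sigma)$, then $H_u(y_j,r_j\rho)>\Lambda(\sigma)$ for large $j$, so $N_u(y_j,r_j\rho)\ge\beta-\sigma$ and $N_v(z,\rho)\ge\beta-\sigma$. Thus $Z'$ is $\beta$-marked with the same $\Lambda$, at all radii.

In the case of Lemma~\ref{lem:blowup1}(b), $H_u(y_j,r_j\rho)=\rho^{-2\gamma}H_u(y,r_j)\,m_{\tilde u_j}(z_j,\rho)\to\infty$. So for every $\sigma\in(0,\beta)$ we have $N_u(y_j,r_j\rho)\ge\beta-\sigma$ for large $j$, and $N_v(z,\rho)\ge\beta$.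

In the case of Lemma~\ref{lem:blowup0}, $m_u(y_j,r_j\rho)>0$ for large $j$, so $N_u(y_j,r_j\rho)\ge\beta$ and $N_v(z,\rho)\ge\beta$.

(ii) If $\zeta\in V(u)$, then $\zeta\cdot\nabla\tilde u_j=0$, and this passes to the weak limit. Let $\kappa_0$ be the degree of $u$. The homogeneity relation at the point $y+r_jx$, multiplied by $r_j/L_j$, reads $(y+r_jx)\cdot\nabla\tilde u_j=\kappa_0r_j\tilde u_j$. Hence $y\cdot\nabla\tilde u_j=r_j(\kappa_0\tilde u_j-x\cdot\nabla\tilde u_j)\to0$ in $L^2_{\mathrm{loc}}$, because $\tilde u_j$ is bounded in $H^1_{\mathrm{loc}}$, and $y\cdot\nabla v=0$.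
\end{proof}

\begin{lemma}\label{lem:spine}
The spine of a $\beta$-cone has dimension at most $n-2$.
\end{lemma}

\begin{proof}
Suppose $V(v)\supset e^\perp$ for a unit vector $e$, and let $t=x\cdot e$. Then $\nabla v=(\partial_ev)\,e$, and homogeneity of degree $\kappa$ reads $t\,\partial_ev=\kappa v$. In each half-space $\{\pm t>0\}$ we have $\nabla(|t|^{-\kappa}v)=|t|^{-\kappa}(\partial_ev-\kappa v/t)\,e=0$, so $v=a_\pm|t|^\kappa$ with constants $a_\pm\ge0$, and $\Delta v=\kappa(\kappa-1)a_\pm|t|^{\kappa-2}$ there. By (G1) with $h=0$, $\Delta v\ge0$. As $0<\beta\le\kappa\le\gamma<1$, this forces $a_\pm=0$, so $v\equiv0$, a contradiction.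
\end{proof}

Both ends of the range $0<\kappa<1$ matter: the constants ($\kappa=0$) and $|t|$ ($\kappa=1$) are homogeneous, subharmonic, and depend on one variable. The lower bound for $\kappa$ comes from the marking, and the upper bound from $\alpha>1$.

\section{The bound $\dim_{\mathcal H}\Sigma\le n-2$}\label{sec:reduction}

To keep a large marked set in each blow-up we choose centers of positive density, measured by the content $\mathcal H^s_\infty$. The content, unlike the measure, cannot drop under convergence of compact sets.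

\begin{lemma}\label{lem:density}
Let $s>0$ and let $S\subset\mathbb{R}^n$ be bounded. For $\mathcal H^s$-a.e.\ $x\in S$ there are $r_j\to0$ with $\mathcal H^s_\infty(S\cap\bar B_{r_j}(x))\ge\frac12r_j^s$.
\end{lemma}

\begin{proof}
The exceptional set is $\bigcup_{i\ge1}G_{1/i}$, where $G_\delta=\{x\in S:\mathcal H^s_\infty(S\cap\bar B_r(x))<\frac12r^s\text{ for all }0<r<\delta\}$. Fix $\delta,\tau>0$ and cover $G_\delta$ by countably many sets $C_i$ that meet $G_\delta$, with diameters $c_i<\delta$ and $\sum c_i^s\le\mathcal H^s_\delta(G_\delta)+\tau$. If $c_i>0$, pick $x_i\in C_i\cap G_\delta$; then $C_i\cap G_\delta\subset S\cap\bar B_{c_i}(x_i)$ can be covered by sets with $\sum\operatorname{diam}^s<\frac12c_i^s$, and each of them has diameter less than $c_i<\delta$. If $c_i=0$, keep $C_i$, which contributes $0$. The new cover shows $\mathcal H^s_\delta(G_\delta)\le\frac12(\mathcal H^s_\delta(G_\delta)+\tau)$. Since $S$ is bounded, $\mathcal H^s_\delta(G_\delta)<\infty$, so $\tau\to0$ gives $\mathcal H^s_\delta(G_\delta)=0$,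 and hence $\mathcal H^s(G_\delta)=0$.
\end{proof}

\begin{lemma}\label{lem:content}
Let $s>0$ and let $Z_j,Z_\infty$ be nonempty compact sets with $Z_j\to Z_\infty$ in the Hausdorff metric. Then $\mathcal H^s_\infty(Z_\infty)\ge\limsup_j\mathcal H^s_\infty(Z_j)$.
\end{lemma}

\begin{proof}
Given a countable cover of $Z_\infty$ and $\tau>0$, replace each set by a small open neighborhood so that $\sum\operatorname{diam}^s$ increases by at most $\tau$. The union of the new sets is open and contains the compact set $Z_\infty$, so it contains a uniform neighborhood of $Z_\infty$, and hence $Z_j$ for large $j$.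
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:dimension}]
Suppose $\dim_{\mathcal H}\Sigma>n-2$. Fix $s$ with $n-2<s<\min(\dim_{\mathcal H}\Sigma,\,n-2+\gamma)$ and put $\beta=s-(n-2)\in(0,\gamma)$.

\emph{Step 1: a compact $\beta$-marked set $S\subset\Sigma$ with $\mathcal H^s(S)>0$.} The finite measure $\lambda$ of Lemma~\ref{lem:crossing} cannot have infinite $s$-density on a set of positive $\mathcal H^s$-measure, and finite $s$-density at a rupture point means decay of $u$ at the rate $r^\beta$. In detail: since $\mathcal H^s(\Sigma)=\infty$, there is a compact $K\subset\Omega$ with $\mathcal H^s(\Sigma\cap K)>0$. Let $\Omega'$ be open with $K\subset\Omega'\Subset\Omega$. Letting $\theta\to\infty$ in Lemma~\ref{lem:covering}, we see that $\limsup_{r\to0}r^{-s}\lambda(B_r(x))<\infty$ for $\mathcal H^s$-a.e.\ $x\in K$. So $\mathcal H^s$-almost all of $\Sigma\cap K$ is covered by the sets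
\[
S_k=\{x\in\Sigma\cap K:\ \lambda(B_r(x))\le kr^s\ \text{ for }0<r\le1/k\},\qquad 1/k<\operatorname{dist}(K,\mathbb{R}^n\setminus\Omega'),
\]
and $\mathcal H^s(S_k)>0$ for some $k$; put $S=S_k$. The set $S$ is compact, because $\Sigma\cap K$ is compact and $x\mapsto\lambda(B_r(x))$ is lower semicontinuous by Fatou's lemma, the balls being open. For $x\in S$ and $r\le1/k$, \eqref{eq:mean-upper} gives
\[
I(r)\le\frac k{n\omega_n}\int_0^rt^{\beta-1}dt+\frac{ar^2}{2n}\le Cr^\beta .
\]
Hence $\langle u\rangle_{B_r(x)}\le Cr^\beta$, then $\sup_{B_r(x)}u\le Cr^\beta$ for $r\le1/(2k)$ by \eqref{eq:sup}, and $m(x,r)\le Cr^{2\beta}$. By Lemma~\ref{lem:marking}, $S$ is $\beta$-marked for $(u,\nabla u\otimes\nabla u\,dx)$.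

\emph{Step 2: blow-ups that keep the content.} Call $(v,M,Z)$ a \emph{configuration} if $(v,M)$ is a $\beta$-cone and $Z\subset\bar B_1$ is a compact $\beta$-marked set for it with $\mathcal H^s_\infty(Z)\ge\frac12$. Let $(u_0,M_0)$ be as in Proposition~\ref{prop:step}, let $Z_0$ be a compact $\beta$-marked set for it, and let $y\in Z_0$ and $r_j\to0$ be as in Lemma~\ref{lem:density}. We claim that the blow-up $(v,M')$ given by Proposition~\ref{prop:step} is part of a configuration. The sets $Z_j=\{z\in\bar B_1:y+r_jz\in Z_0\}$ are compact, contain $0$, and satisfy $\mathcal H^s_\infty(Z_j)=r_j^{-s}\mathcal H^s_\infty(Z_0\cap\bar B_{r_j}(y))\ge\frac12$. The nonempty compact subsets of $\bar B_1$ form a compact space in the Hausdorff metric, so $Z_j\to Z_\infty$ along a further subsequence. Then $\mathcal H^s_\infty(Z_\infty)\ge\frac12$ by Lemma~\ref{lem:content}, and $Z_\infty\subset Z'$ is $\beta$-marked by Proposition~\ref{prop:step}(i).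

\emph{Step 3: the contradiction.} Step 2 applied to the given solution and $Z_0=S$ shows that configurations exist; a center $y$ is available because $\mathcal H^s(S)>0$. Choose a configuration $(v,M,Z)$ whose spine $V=V(v)$ has the largest dimension. By Lemma~\ref{lem:spine}, $\dim V\le n-2<s$, so $\mathcal H^s(V)=0$, while $\mathcal H^s(Z)\ge\mathcal H^s_\infty(Z)>0$. Hence Lemma~\ref{lem:density} provides a center $y\in Z\setminus V$. Step 2 gives a new configuration, whose spine contains $V+\mathbb{R}y$ by Proposition~\ref{prop:step}(ii). This contradicts the choice of $(v,M,Z)$.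
\end{proof}

Together with Section~\ref{sec:example} and $n-2<n-2+2\gamma=\mu$, this completes the proof of Theorem~\ref{thm:dimension}.

\begin{remark}
The assumption $s>n-2$ is used twice: it makes the decay exponent $\beta$ positive in Step 1, and it makes the spine $\mathcal H^s$-null in Step 3. Beyond the two facts taken from Theorem~\ref{thm:known}, stationarity enters only through \eqref{eq:gprime}, and the bound on $\nabla h$ only through the error $q$ and the convergence $\nabla\tilde h_j\to0$. The integrability of $u^{1-\alpha}$ gives $u>0$ a.e.\ and the dominating function in Lemma~\ref{lem:crossing}.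
\end{remark}

\section{The planar case}\label{sec:plane}

Step 1 above gives decay of $u$ at $\mathcal H^s$-almost every rupture point, which says nothing about a countable set. In the plane we obtain decay at every rupture point, because the trace-free part of $\nabla u\otimes\nabla u$ determines $|\nabla u|^2$ and stationarity is a Cauchy--Riemann equation for it.

Identify $\mathbb{R}^2$ with $\mathbb{C}$ and let $\partial_z=\frac12(\partial_1-i\partial_2)$, $\partial_{\bar z}=\frac12(\partial_1+i\partial_2)$. We recall three facts. Let $1<t<\infty$ and let $G\in L^t(\mathbb{C})$ have compact support. The Cauchy transform $\mathcal CG(z)=\frac1\pi\int\frac{G(z')}{z-z'}\,dx'$ satisfies $\partial_{\bar z}\mathcal CG=G$ in $\mathcal D'(\mathbb{C})$; if $G$ is bounded and supported in a disc $B$, then $\|\mathcal CG\|_{L^\infty(B)}\le C_B\|G\|_{L^\infty}$, since $1/|z|$ is locally integrable. The Beurling transform $\mathcal SG=\partial_z\mathcal CG$ satisfies $\|\mathcal SG\|_{L^t(\mathbb{C})}\le C_t\|G\|_{L^t(\mathbb{C})}$.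 By Weyl's lemma, a locally integrable function annihilated by $\partial_{\bar z}$ in $\mathcal D'$ agrees a.e.\ with a holomorphic function. Let $\alpha'=\frac\alpha{\alpha-1}\in(1,\infty)$, so that $(u^{1-\alpha})^{\alpha'}=u^{-\alpha}$.

\begin{lemma}\label{lem:holo}
Let $n=2$, $\varepsilon>0$, $(u,\nabla u\otimes\nabla u\,dx)\in\mathcal G(U,\varepsilon,h)$, and let $B\Subset U$ be a disc. Put $\Phi=\frac12(\partial_1u-i\partial_2u)^2$, so that $|\Phi|=\frac12|\nabla u|^2$, and $Y=\frac{\varepsilon u^{1-\alpha}}{\alpha-1}+hu$. Then $Y\in L^{\alpha'}(B)$ and $\Phi=\Phi_0+\Psi$ in $B$, where $\Phi_0$ is holomorphic and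
\[
\|\Psi\|_{L^{\alpha'}(B)}\le C\big(\|Y\|_{L^{\alpha'}(B)}+\|u\nabla h\|_{L^\infty(B)}\big),\qquad C=C(\alpha,B).
\]
\end{lemma}

\begin{proof}
We have $Y\in L^{\alpha'}(B)$ because $u^{-\alpha}\in L^1(B)$ and $u\in L^\infty(B)$. Let $T_{ik}=\partial_iu\,\partial_ku-\frac12|\nabla u|^2\delta_{ik}$. Condition (G3) says that $\partial_kT_{ik}=-\partial_iY+u\,\partial_ih$ in $\mathcal D'(U)$ for $i=1,2$. Since $T_{22}=-T_{11}$ and $\Phi=T_{11}-iT_{12}$,
\[
2\partial_{\bar z}\Phi=(\partial_1T_{11}+\partial_2T_{12})-i(\partial_1T_{21}+\partial_2T_{22}),\qquad\text{so}\qquad\partial_{\bar z}\Phi=-\partial_zY+u\,\partial_zh .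
\]
Let $\Psi=-\mathcal S(Y1_B)+\mathcal C(u\,\partial_zh\,1_B)$. In $B$, $\partial_{\bar z}\mathcal S(Y1_B)=\partial_z\partial_{\bar z}\mathcal C(Y1_B)=\partial_zY$, so $\partial_{\bar z}(\Phi-\Psi)=0$ and $\Phi-\Psi\in L^1(B)$ is holomorphic. The estimate follows from the bounds for $\mathcal S$ and $\mathcal C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
That $u^{-\alpha}\in L^1_{\mathrm{loc}}(\Omega)$ is Lemma~\ref{lem:crossing}(i). Let $M=\nabla u\otimes\nabla u\,dx$.

\emph{Every rupture point is marked.} By Lemma~\ref{lem:holo}, $\Phi\in L^{\alpha'}_{\mathrm{loc}}(\Omega)$, so $\nabla u\in L^{2\alpha'}_{\mathrm{loc}}(\Omega)$ with $2\alpha'>2$. By Morrey's embedding, $u$ is locally H\"older continuous with exponent $1-\frac1{\alpha'}=\frac1\alpha$. Put $\beta=\frac1\alpha$; then $\beta<\gamma$, since $\alpha+1<2\alpha$. As $u=0$ on $\Sigma$, we get $m(x,r)\le Cr^{2\beta}$ for $x\in\Sigma$ and small $r$. By Lemma~\ref{lem:marking}, $\Sigma\cap K$ is $\beta$-marked for every compact $K\subset\Omega$.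

\emph{$\Sigma$ is locally finite.} We run the argument of Section~\ref{sec:model}. Suppose $x_j\in\Sigma$, $x_j\ne x$, $x_j\to x\in\Omega$. Then $x\in\Sigma$. Let $K\subset\Omega$ be a closed disc centered at $x$ and apply Proposition~\ref{prop:step} with $Z=\Sigma\cap K$, $y=x$, $r_j=|x_j-x|$. We obtain a $\beta$-cone $(v,M')$, and along a subsequence $(x_j-x)/r_j\to e$ with $|e|=1$; by part (i), $\{e\}$ is $\beta$-marked for $(v,M')$. A second application, to $(v,M')$ at $y=e$ with any radii tending to $0$, gives a $\beta$-cone whose spine contains $e$, by part (ii). For $n=2$ this contradicts Lemma~\ref{lem:spine}. So $\Sigma$ has no accumulation point in $\Omega$.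

\emph{The equation holds across $\Sigma$.} Let $x\in\Sigma$ and let $0\le\eta\in C_c^\infty(B_{2r}(x))$ satisfy $\eta\le1$, $\eta=1$ on $B_r(x)$ and $|\nabla\eta|\le2/r$. Then
\[
\lambda(B_r(x))\le-\int\nabla u\cdot\nabla\eta+\int h\eta\le C\Big(\int_{B_{2r}(x)}|\nabla u|^2\Big)^{1/2}+Cr^2\to0\qquad(r\to0).
\]
So $\nu(\{x\})\le\lambda(\{x\})=0$. Since $\nu$ is supported in the countable set $\Sigma$, $\nu=0$, which is \eqref{eq:main} in $\mathcal D'(\Omega)$.

\emph{Upper bound.} Let $x\in\Sigma$ and suppose that $H(x,r_j)\to\infty$ for some $r_j\to0$. Then alternative (b) of Lemma~\ref{lem:blowup1} holds; let $\tilde u_j,\varepsilon_j,\tilde h_j$ be the rescaled data, with $\tilde M_j=\nabla\tilde u_j\otimes\nabla\tilde u_j\,dx$, and let $(v,M')$ be the limit, of degree $\kappa$. We show that the limiting energy has a bounded density near $0$, which is incompatible with $\kappa<1$. Apply Lemma~\ref{lem:holo} to $\tilde u_j$ on $B_2$ and write $\Phi_j=\Phi_{0,j}+\Psi_j$. By Lemma~\ref{lem:compact},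
\[
\|\varepsilon_j\tilde u_j^{1-\alpha}\|_{L^{\alpha'}(B_2)}^{\alpha'}=\varepsilon_j^{\alpha'-1}\cdot\varepsilon_j\int_{B_2}\tilde u_j^{-\alpha}\to0 .
\]
The functions $\tilde u_j$ are bounded in $L^\infty(B_2)$, by \eqref{eq:sup} and their $L^2(B_4)$ bound, and $\tilde h_j,\nabla\tilde h_j\to0$ uniformly. So $\Psi_j\to0$ in $L^{\alpha'}(B_2)$. Since $|\Phi_j|=\frac12|\nabla\tilde u_j|^2$ is bounded in $L^1(B_2)$, so are the holomorphic functions $\Phi_{0,j}$; they are then locally uniformly bounded by the mean value property, and a subsequence converges locally uniformly in $B_2$ to a holomorphic function $\Phi_0$. Hence $|\nabla\tilde u_j|^2\to2|\Phi_0|$ in $L^1_{\mathrm{loc}}(B_2)$ and $\operatorname{tr}M'=2|\Phi_0|\,dx$ in $B_2$. It follows that $d_v(0,R)\le2\pi R^2\sup_{B_1}|\Phi_0|$ for $R\le1$. But $d_v(0,R)=\kappa R^{2\kappa}$ with $0<\kappa<1$, a contradiction as $R\to0$. Therefore $m(x,r)\le Cr^{2\gamma}$ for small $r$. By \eqref{eq:sup}, the Cauchy--Schwarz inequality and \eqref{eq:bounds}, $\sup_{B_r(x)}u\le Cm(x,4r)^{1/2}+Cr^2\le Cr^\gamma$.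

\emph{Lower bound.} Let $x\in\Sigma$, $r\le1$ with $\bar B_r(x)\subset\Omega$, and $\bar u_r=\langle u\rangle_{B_r(x)}$. Take $\eta\in C_c^\infty(B_r(x))$ with $0\le\eta\le1$, $\eta=1$ on $B_{r/2}(x)$ and $|\Delta\eta|\le C/r^2$. Then $\lambda(B_{r/2}(x))\le\int u\Delta\eta+\int h\eta\le C\bar u_r+Cr^2$. On the other hand, Jensen's inequality and $\bar u_{r/2}\le4\bar u_r$ give $\lambda(B_{r/2}(x))\ge\int_{B_{r/2}(x)}u^{-\alpha}\ge\frac\pi4r^2(4\bar u_r)^{-\alpha}$. If $\bar u_r\le\theta r^\gamma$ with $0<\theta\le1$, then, since $2-\alpha\gamma=\gamma$,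
\[
\tfrac\pi4\,4^{-\alpha}\theta^{-\alpha}r^\gamma\le C\theta r^\gamma+Cr^2\le2Cr^\gamma,
\]
which is false when $\theta$ is smaller than a constant $c>0$ independent of $r$. So $\sup_{B_r(x)}u\ge\bar u_r\ge cr^\gamma$, after decreasing $c$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AH}
Adams and Hedberg, \emph{Function Spaces and Potential Theory}.

\bibitem{ruptures}
\emph{Hausdorff dimension of ruptures for solutions of a semilinear elliptic equation with singular nonlinearity}, \texttt{http://www.math.ubc.ca/\%7Ejcwei/gw-manu-final.pdf}.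

\bibitem{HKM}
Heinonen, Kilpel\"ainen and Martio, \emph{Nonlinear Potential Theory}.

\end{thebibliography}
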